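\title{A congruence modulo $(pn)^3$ for the sums $\sum_k\binom nk^2\binom{2k}k(-1)^k$}

\begin{abstract}
Let $g_n(x)=\sum_{k=0}^n\binom nk^2\binom{2k}kx^k$. We prove that $g_{pn}(-1)-g_n(-1)\in(pn)^3\mathbb Z_p$ for every prime $p>5$ and every integer $n\ge1$. A symmetric trinomial sum gives two formulas for $g_n(-1)$. Expanded $p$-adically, they evaluate one and the same quantity $D$ in two ways, and the two evaluations force $5D\equiv0$.
\end{abstract}

\section{Introduction}\label{sec:intro}

For an integer $n\ge0$ let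
\[
g_n(x)=\sum_{k=0}^n\binom nk^2\binom{2k}kx^k ,
\]
and for a prime $p$ let $\mathbb Z_p$ be the ring of $p$-adic integers. The following question is posed in \cite{source}: does $\bigl(g_{pn}(-1)-g_n(-1)\bigr)/(pn)^3$ lie in $\mathbb Z_p$ for every prime $p>5$ and every integer $n\ge1$? We prove that it does.

\begin{theorem}\label{thm:main}
Let $p>5$ be a prime and let $n\ge1$ be an integer. Then
\[
g_{pn}(-1)-g_n(-1)\in(pn)^3\,\mathbb Z_p .
\]
\end{theorem}

The left side is an integer, so the theorem says that it is divisible by $p^{3r}$, where $p^r$ is the exact power of $p$ dividing $pn$.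

The polynomial $g_n$ is a sum of squared trinomial coefficients. Comparing coefficients of $z^m$ in $(1+z)^m(1+z)^m=(1+z)^{2m}$ gives $\sum_i\binom mi^2=\binom{2m}m$, and $\frac{n!}{i!\,j!\,k!}=\binom nm\binom mi$ when $m=i+j=n-k$. Hence
\begin{equation}\label{eq:trinomial}
g_n(x)=\sum_{i+j+k=n}\Bigl(\frac{n!}{i!\,j!\,k!}\Bigr)^2x^{\,i+j}.
\end{equation}
Thus $g_n(1)$ counts the pairs of words of length $n$ in three letters that are rearrangements of each other, and $g_n(-1)$ counts the same pairs with a sign. Formula \eqref{eq:trinomial} also says that $g_n(x)$ is the constant term, with respect to $X$ and $Y$, of $F^n$, where $F(x,X,Y)=(xX+xY+1)(X^{-1}+Y^{-1}+1)$. Since $F(x,X,Y)^p\equiv F(x^p,X^p,Y^p)\pmod p$, taking constant terms of $n$th powers gives $g_{pn}(x)\equiv g_n(x^p)\pmod p$. For odd $p$ and $x=\pm1$ we have $x^p=x$, so $g_{pn}(\pm1)\equiv g_n(\pm1)\pmod p$, and one asks for the true power of $p$.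

The squares suggest the exponent $2$. If $p\nmid k$, then $\binom{pn}k=\frac{pn}k\binom{pn-1}{k-1}$, so the $k$th term of $g_{pn}$ is divisible by $(pn)^2$ in $\mathbb Z_p$; for $p\ge5$, the coefficient of index $pk$ in $g_{pn}$ differs from the coefficient of index $k$ in $g_n$ by a multiple of $(pn)^2$ as well (see \eqref{eq:termA} below). So divisibility by $(pn)^2$ holds term by term, at $x=1$ and at $x=-1$ alike. At $x=1$ the exponent cannot be raised to $3$: we shall see in Section~\ref{sec:n1} that $7^3\nmid g_7(1)-g_1(1)$. The third power at $x=-1$ is therefore a cancellation between terms, and it needs a reason that is absent at $x=1$.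

The reason is visible in \eqref{eq:trinomial}. At $x=-1$ the three letters carry the weights $-1,-1,1$. Summing first over the two letters of equal weight returns the definition of $g_n(-1)$. Summing first over two letters of opposite weight gives a second formula, in which $\binom nk$ is replaced by $\binom n{2l}$. At $x=1$ the two groupings coincide. At $x=-1$ both formulas express the normalized difference through the same alternating sum, with different constant factors, and for $p\ne5$ this is possible only if the sum vanishes. Section~\ref{sec:n1} carries this out for $n=1$ and lists what must be added for general $n$.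

\medskip
\noindent\textbf{Conventions.} Unless another prime is named, $p\ge5$ is prime; the condition $p\ne5$ enters at one point for $n=1$ and at one point of the general proof (Proposition~\ref{prop:main}). We write $v$ for the $p$-adic valuation, and $\alpha\equiv\beta\pmod\gamma$ means $\alpha-\beta\in\gamma\mathbb Z_p$. Rational numbers with denominator prime to $p$ lie in $\mathbb Z_p$. Empty sums are $0$, empty products are $1$, $x^0=1$ also for $x=0$, and $\binom nk=0$ for $k>n\ge0$.

\section{Two formulas, and the case $n=1$}\label{sec:n1}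

Put $u_n=(-1)^ng_n(-1)$. Since $p$ is odd, $(-1)^{pn}=(-1)^n$, so that $g_{pn}(-1)-g_n(-1)=(-1)^n(u_{pn}-u_n)$.

\begin{lemma}\label{lem:two}
For all $n\ge0$,
\begin{equation}\label{eq:two}
u_n=(-1)^n\sum_{k}\binom nk^2\binom{2k}k(-1)^k=\sum_{l}\binom n{2l}^2\binom{2l}l(-1)^l .
\end{equation}
\end{lemma}

\begin{proof}
The first equality is the definition. By \eqref{eq:trinomial} and $(-1)^{i+j}=(-1)^n(-1)^k$, we have $u_n=\sum_{i+j+k=n}\bigl(\frac{n!}{i!\,j!\,k!}\bigr)^2(-1)^k$. Fix $i$, put $M=n-i=j+k$, and write the trinomial coefficient as $\binom nM\binom Mk$. The inner sum $\sum_k(-1)^k\binom Mk\binom M{M-k}$ is the coefficient of $z^M$ in $(1-z)^M(1+z)^M=(1-z^2)^M$. It is $0$ for odd $M$ and $(-1)^l\binom{2l}l$ for $M=2l$.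
\end{proof}

One elementary congruence is used now and again in Section~\ref{sec:binom}. For $s\ge1$ let $U_s=\{1\le t\le p^s: p\nmid t\}$. Then
\begin{equation}\label{eq:H}
\sum_{t\in U_s}t^{-2}\equiv0\pmod{p^s}.
\end{equation}
Indeed, call the sum $H$. Multiplication by $2$ permutes the unit residue classes modulo $p^s$, so $H\equiv\sum_{t\in U_s}(2t)^{-2}=H/4$, that is, $3H\equiv0\pmod{p^s}$; and $3$ is a unit because $p\ge5$.

We now prove Theorem~\ref{thm:main} for $n=1$. Put $D=(u_p-u_1)/p^2$; we must show $D\equiv0\pmod p$. For $1\le k\le p-1$ we have $\binom pk=\frac pk\prod_{t=1}^{k-1}\bigl(\frac pt-1\bigr)$, and each factor of the product is $\equiv-1\pmod p$. Hence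
\begin{equation}\label{eq:pk}
\binom pk^2\equiv\frac{p^2}{k^2}\pmod{p^3}\qquad(1\le k\le p-1).
\end{equation}
Together with \eqref{eq:H} this gives $\binom{2p}p-2=\sum_{k=1}^{p-1}\binom pk^2\equiv p^2\sum_{k=1}^{p-1}k^{-2}\equiv0\pmod{p^3}$.

\emph{First formula.} Let $x=\pm1$. Since $g_1(x)=1+2x$ and $x^p=x$,
\[
g_p(x)-g_1(x)=\sum_{k=1}^{p-1}\binom pk^2\binom{2k}kx^k+\Bigl(\binom{2p}p-2\Bigr)x\equiv p^2\sum_{k=1}^{p-1}\binom{2k}k\frac{x^k}{k^2}\pmod{p^3}.
\]
For $p/2<k<p$ the prime $p$ divides $(2k)!$ but not $k!$, so $p\mid\binom{2k}k$, and the upper half of the sum drops out: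
\begin{equation}\label{eq:S}
g_p(x)-g_1(x)\equiv p^2S(x)\pmod{p^3},\qquad S(x)=\sum_{k=1}^{(p-1)/2}\binom{2k}k\frac{x^k}{k^2}.
\end{equation}
At $x=-1$ the left side is $-(u_p-u_1)$, so $-D\equiv S(-1)\pmod p$.

\emph{Second formula.} Here $u_1=1$ is the term $l=0$ of $u_p$, and \eqref{eq:pk} with $k=2l$ gives
\[
u_p-u_1=\sum_{l=1}^{(p-1)/2}\binom p{2l}^2\binom{2l}l(-1)^l\equiv\frac{p^2}4S(-1)\pmod{p^3},
\]
so $4D\equiv S(-1)\pmod p$. Subtracting the two evaluations gives $5D\equiv0\pmod p$. For $p\ne5$ we conclude $D\equiv0$, and also $S(-1)\equiv0\pmod p$.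

For $p=7$ we have $S(-1)=-2+\frac32-\frac{20}9=-\frac{49}{18}$, as predicted, whereas $S(1)=2+\frac32+\frac{20}9=\frac{103}{18}$ is a $7$-adic unit. By \eqref{eq:S}, $g_7(1)-g_1(1)$ is divisible by $7^2$ and not by $7^3$.

\begin{remark}[Sharpness]\label{rem:sharp}
The second formula in \eqref{eq:two} gives $g_1(-1)=-1$, $g_3(-1)=-(1-18)=17$, $g_5(-1)=-(1-200+150)=49$ and $g_7(-1)=-(1-882+7350-980)=-5489$. Since $g_7(-1)-g_1(-1)=-5488=-2^4\cdot7^3$, the exponent $3$ cannot be raised to $4$. Since $g_5(-1)-g_1(-1)=50$ and $g_3(-1)-g_1(-1)=18$ are not divisible by $5^3$ and $3^3$, the theorem fails for $p=5$ and for $p=3$, and for different reasons. For $p=5$ we have $D=-2$ and $S(-1)=-\frac12$; both evaluations hold, but $4D\equiv-D\pmod5$ makes them one and the same. For $p=3$ the congruence \eqref{eq:H} fails, $\binom63-2=18$ is not divisible by $27$, and the first evaluation is lost.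
\end{remark}

For general $n$, with $r=v(pn)$, three things must be added.
\begin{enumerate}
\item Many indices are now divisible by $p$, and their terms must be known modulo $p^{3r}$. Section~\ref{sec:binom} supplies the estimates, and Section~\ref{sec:blocks} puts all terms into one uniform shape.
\item The normalized difference must vanish modulo $p^r$, not only modulo $p$. Section~\ref{sec:descent} collects the powers of $p$ one at a time, by summing over longer and longer blocks of indices.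
\item The comparison of the two formulas controls only the block that starts at $0$. Section~\ref{sec:half} transfers the result to all other blocks.
\end{enumerate}

\section{Binomial coefficients with arguments divisible by $p$}\label{sec:binom}

We have to compare $\binom{pn}{pk}$ with $\binom nk$ and $\binom{2pk}{pk}$ with $\binom{2k}k$. One product formula covers both. Let $x,y\in p\mathbb Z_{\ge0}$. In $\binom{x+y}x=\prod_{t=1}^x\frac{y+t}t$ the factors with $t=pt'$ multiply to $\prod_{t'=1}^{x/p}\frac{y/p+t'}{t'}=\binom{(x+y)/p}{x/p}$. The remaining $t$ satisfy $0<t<x$ and $p\nmid t$. The involution $t\mapsto x-t$ preserves this set because $p\mid x$, and it has no fixed point there, because $t=x/2$ would be divisible by the odd prime $p$. Let $I(x)=\{0<t<x/2: p\nmid t\}$. Pairing $t$ with $x-t$ and using $(y+t)(y+x-t)=y(x+y)+t(x-t)$, we obtain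
\begin{equation}\label{eq:product}
\binom{x+y}x\Big/\binom{(x+y)/p}{x/p}=\prod_{t\in I(x)}\Bigl(1+\frac{y(x+y)}{t(x-t)}\Bigr),
\end{equation}
where every $t(x-t)$ is a unit. The product is governed by the power sums
\[
P_i(x)=\sum_{t\in I(x)}\bigl(t(x-t)\bigr)^{-i}=\frac12\sum_{0<t<x,\ p\nmid t}\bigl(t(x-t)\bigr)^{-i}\in\mathbb Z_p\qquad(i\ge1),
\]
with $P_i(0)=0$. We need to know how they depend on $x$.

Call a function $\varphi$ from a set of integers to $\mathbb Z_p$ \emph{Lipschitz} if $t\equiv t'\pmod{p^s}$ implies $\varphi(t)\equiv\varphi(t')\pmod{p^s}$, for every $s\ge1$. Products of Lipschitz functions are Lipschitz, and so is the reciprocal of a Lipschitz function whose values are units. For factors divisible by $p$ more is true: if $\alpha_1,\dots,\alpha_q,\alpha'_1,\dots,\alpha'_q\in p\mathbb Z_p$, then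
\begin{equation}\label{eq:prodrule}
\alpha_e\equiv\alpha_e'\pmod{p^s}\ \text{ for all }e\quad\Longrightarrow\quad\alpha_1\cdots\alpha_q\equiv\alpha_1'\cdots\alpha_q'\pmod{p^{s+q-1}},
\end{equation}
as one sees by changing one factor at a time.

\begin{lemma}\label{lem:P}
Let $x,x'\in p\mathbb Z_{\ge0}$ with $x\equiv x'\pmod{p^s}$, $s\ge1$. Then $P_i(x)\equiv P_i(x')\pmod{p^{s-1}}$ for all $i\ge1$, and $P_1(x)\equiv P_1(x')\pmod{p^s}$. In particular $P_1(x)\in x\mathbb Z_p$.
\end{lemma}

\begin{proof}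
We first show that a Lipschitz function $\varphi$ on the integers prime to $p$ satisfies
\begin{equation}\label{eq:average}
\sum_{t\in U_s}\varphi(t)\in p^{s-1}\mathbb Z_p .
\end{equation}
For $s=1$ there is nothing to prove. For $s\ge2$ the elements of $U_s$ are the numbers $t+cp^{s-1}$ with $t\in U_{s-1}$ and $0\le c<p$, each once. Hence $\sum_{U_s}\varphi\equiv p\sum_{U_{s-1}}\varphi\pmod{p^{s-1}}$, and $\sum_{U_{s-1}}\varphi\in p^{s-2}\mathbb Z_p$ by induction.

By symmetry we may write $x'=x+cp^s$ with $c\ge0$. Let $\varphi_i(t)=(t(x-t))^{-i}$, a Lipschitz function on the integers prime to $p$. For $p\nmid t$ the units $t(x'-t)$ and $t(x-t)$ agree modulo $p^s$, and the range $x\le t<x'$ consists of $c$ complete residue systems modulo $p^s$. Therefore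
\[
2P_i(x')\equiv\sum_{0<t<x',\ p\nmid t}\varphi_i(t)\equiv2P_i(x)+c\sum_{t\in U_s}\varphi_i(t)\pmod{p^s},
\]
and \eqref{eq:average} gives the first claim. For $i=1$ write
\[
\frac1{t(x-t)}=-\frac1{t^2}+x\cdot\frac1{t^2(x-t)} .
\]
Over $U_s$ the first part sums to an element of $p^s\mathbb Z_p$ by \eqref{eq:H}, and the second to an element of $xp^{s-1}\mathbb Z_p\subset p^s\mathbb Z_p$ by \eqref{eq:average}. This gives the second claim. For the last one, if $x>0$, take $x'=0$ and $s=v(x)$.
\end{proof}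

The loss of one power of $p$ in the first claim is real: for $i=(p-1)/2$ every $(t(p-t))^{-i}$ is $\equiv(-1)^it^{-(p-1)}\equiv(-1)^i\pmod p$, so $2P_i(p)\equiv(-1)^i(p-1)\not\equiv2P_i(0)\pmod p$. The hypothesis $p\ge5$ says exactly that this bad exponent is not $i=1$.

\begin{lemma}\label{lem:Npk}
Let $n\ge1$ and $1\le k\le n$. Then $\binom{pn}{pk}^2\equiv\binom nk^2\pmod{(pn)^3}$.
\end{lemma}

\begin{proof}
Let $N=pn$, $x=pk$, $y=N-x$. Expanding \eqref{eq:product} gives $\binom N{pk}=\binom nk(1+\delta)$ with $\delta\in yNP_1(x)+y^2N^2\mathbb Z_p$. By Lemma~\ref{lem:P}, $\delta\in xyN\mathbb Z_p+y^2N^2\mathbb Z_p$; also $\delta^2\in y^2N^2\mathbb Z_p$. So $2\delta+\delta^2\in xyN\mathbb Z_p+y^2N^2\mathbb Z_p$. The factors $x$ and $y$ become factors $N$ when multiplied by $\binom nk$, because $x\binom nk=N\binom{n-1}{k-1}$ and $y\binom nk=N\binom{n-1}k$. Hence $\binom N{pk}^2-\binom nk^2=\binom nk^2(2\delta+\delta^2)\in N^3\mathbb Z_p+N^4\mathbb Z_p$.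
\end{proof}

By Lemma~\ref{lem:Npk}, the coefficient of index $pk$ in $g_{pn}$ minus the coefficient of index $k$ in $g_n$ is $\binom nk^2\bigl(\binom{2pk}{pk}-\binom{2k}k\bigr)$ modulo $(pn)^3$. To extract the factor $(pn)^2$ one writes $\binom nk=\frac{pn}{pk}\binom{n-1}{k-1}$, and this divides the bracket by $(pk)^2$. The result extends the summand $\binom{2k}k/k^2$ of $S$ to indices divisible by $p$. Define $a_0=0$ and, for $l\ge1$,
\[
a_l=\binom{2l}l\frac1{l^2}\quad(p\nmid l),\qquad a_l=\Bigl(\binom{2l}l-\binom{2l/p}{l/p}\Bigr)\frac1{l^2}\quad(p\mid l),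
\]
and put $b_l=a_l/\binom{2l}l$ for $l\ge0$. Thus $b_0=0$, $b_l=l^{-2}$ for $p\nmid l$, and for a positive multiple $x$ of $p$, by \eqref{eq:product} with $y=x$,
\begin{equation}\label{eq:R}
b_x=\frac{1-R(x)^{-1}}{x^2},\qquad R(x)=\binom{2x}x\Big/\binom{2x/p}{x/p}=\prod_{t\in I(x)}\Bigl(1+\frac{2x^2}{t(x-t)}\Bigr).
\end{equation}
In Section~\ref{sec:half} a block of indices will be shifted by a multiple of $p^s$. The factor $\binom{2l}l$ will be followed through the shift explicitly; the factor $b_l$ must not change modulo $p^s$.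

\begin{lemma}\label{lem:b}
The function $l\mapsto b_l$ on $\mathbb Z_{\ge0}$ has values in $\mathbb Z_p$ and is Lipschitz. If $p\mid l$, then $b_l,a_l\in l\,\mathbb Z_p$.
\end{lemma}

\begin{proof}
Congruent indices are both prime to $p$ or both divisible by $p$, and on the integers prime to $p$ the function $l^{-2}$ is Lipschitz. So let $x\equiv x'\pmod{p^s}$, $s\ge1$, be nonnegative multiples of $p$. The logarithm expresses the product \eqref{eq:R} through the power sums $P_i$. Recall that for odd $p$ the series $\log(1+z)=\sum_{i\ge1}(-1)^{i-1}z^i/i$ and $\exp z=\sum_{i\ge0}z^i/i!$ converge for $z\in p\mathbb Z_p$, that $\log$ maps $1+p\mathbb Z_p$ into $p\mathbb Z_p$ and turns products into sums, and that $\exp(-\log\rho)=\rho^{-1}$ for $\rho\in1+p\mathbb Z_p$. We also use $v(i)\le v(i!)\le i-1$, which follows from $v(i!)=\sum_{e\ge1}\lfloor i/p^e\rfloor<i$.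

For $x>0$, formula \eqref{eq:R} gives $\log R(x)=x^2L(x)$, where
\[
L(x)=\sum_{i\ge1}(-1)^{i-1}2^i\,\frac{x^{2i-2}P_i(x)}i .
\]
The $i$th term has valuation at least $i-1$, so the series converges in $\mathbb Z_p$; it also defines $L(0)=0$. We claim that $L$ is Lipschitz. The term $i=1$ is $2P_1$, which is Lipschitz by Lemma~\ref{lem:P}. For $i\ge2$ the factor $x^{2i-2}$ makes up for the power of $p$ lost in that lemma:
\[
x^{2i-2}P_i(x)-x'^{\,2i-2}P_i(x')=x^{2i-2}\bigl(P_i(x)-P_i(x')\bigr)+\bigl(x^{2i-2}-x'^{\,2i-2}\bigr)P_i(x'),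
\]
where the first part has valuation at least $(2i-2)+(s-1)$ by Lemma~\ref{lem:P}, and the second has valuation at least $s+2i-3$ by \eqref{eq:prodrule}. Division by $i$ costs at most $i-1\le2i-3$. Hence $L(x)\equiv L(x')\pmod{p^s}$, and $x'=0$, $s=1$ shows $L(x)\in p\mathbb Z_p$.

Now $R(x)^{-1}=\exp(-x^2L(x))$ for $x>0$, so
\[
b_x=\frac{1-\exp(-x^2L(x))}{x^2}=\sum_{i\ge1}(-1)^{i-1}\frac{x^{2i-2}L(x)^i}{i!},
\]
and the series also gives the correct value $b_0=0$ at $x=0$. The numerator of the $i$th term is a product of $3i-2$ factors in $p\mathbb Z_p$, each of which changes by an element of $p^s\mathbb Z_p$ when $x$ is replaced by $x'$. By \eqref{eq:prodrule} it changes by an element of $p^{s+3i-3}\mathbb Z_p$, and $v(i!)\le i-1\le3i-3$. Hence $b_x\equiv b_{x'}\pmod{p^s}$. For $x>0$ the choice $x'=0$, $s=v(x)$ gives $b_x\in x\mathbb Z_p$, and then $a_x=\binom{2x}xb_x\in x\mathbb Z_p$.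
\end{proof}

\section{Two expansions in block sums}\label{sec:blocks}

For $n\ge1$ put
\[
N=pn,\qquad r=v(N)\ge1,\qquad D_n=\frac{u_N-u_n}{N^2}.
\]
Theorem~\ref{thm:main} asserts that $D_n\in p^r\mathbb Z_p$. Both formulas in \eqref{eq:two} will express $D_n$ as a weighted sum of the numbers $(-1)^la_l$. In the first the weight depends on $\lfloor l/p\rfloor$, in the second on $\lfloor2l/p\rfloor$. This suggests the following sums: for $s,j\ge0$ let
\[
T_s(j)=\sum_{p^sj\le2l<p^s(j+1)}(-1)^la_l,\qquad W_s(j)=\sum_{p^sj\le l<p^s(j+1)}(-1)^la_l .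
\]
We call $W_s(j)$ a \emph{block sum} of \emph{level} $s$. Its range $2p^sj\le2l<2p^s(j+1)$ is cut at the midpoint into a lower and an upper half, so
\begin{equation}\label{eq:WT}
W_s(j)=T_s(2j)+T_s(2j+1),
\end{equation}
and we call the $T_s(j)$ \emph{half-block sums}. At level $0$ we have $T_0(2l)=(-1)^la_l$ and $T_0(2l+1)=0$; at level $1$, $T_1(0)$ is the sum $S(-1)$ of Section~\ref{sec:n1}. The interval $[p^{s+1}j,\,p^{s+1}(j+1))$ is the disjoint union of the intervals $[p^si,\,p^s(i+1))$ with $pj\le i<pj+p$, so both $V=T$ and $V=W$ satisfy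
\begin{equation}\label{eq:rec}
V_{s+1}(j)=\sum_{i=pj}^{pj+p-1}V_s(i).
\end{equation}

\begin{lemma}\label{lem:AB}
For every $n\ge1$ we have $D_n\in\mathbb Z_p$, and
\begin{align}
(-1)^nD_n&\equiv\sum_{j=0}^{n-1}\binom{n-1}j^2W_1(j)\pmod{p^r},\tag{A}\label{eq:A}\\
4D_n&\equiv\sum_{j=0}^{n-1}\binom{n-1}j^2T_1(j)\pmod{p^r}.\tag{B}\label{eq:B}
\end{align}
\end{lemma}

\begin{proof}
We first record two congruences modulo $p^{3r}$, one for each kind of index.

\emph{Indices prime to $p$.} Let $1\le k<N$, $p\nmid k$. In $\binom Nk=\frac Nk\prod_{t=1}^{k-1}\frac{N-t}t$ the factors with $t=pt'$ have $1\le t'\le\lfloor(k-1)/p\rfloor=\lfloor k/p\rfloor$ and multiply to $\binom{n-1}{\lfloor k/p\rfloor}$. The other factors are $\frac Nt-1\equiv-1\pmod{p^r}$, so their product has square $\equiv1\pmod{p^r}$. Hence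
\begin{equation}\label{eq:unit}
\binom Nk^2\equiv\frac{N^2}{k^2}\binom{n-1}{\lfloor k/p\rfloor}^2\pmod{p^{3r}}.
\end{equation}

\emph{Indices divisible by $p$.} Let $1\le k\le n$ and $\alpha\in pk\,\mathbb Z_p$. Then
\begin{equation}\label{eq:shift}
\binom nk^2(pk)^2\alpha=N^2\binom{n-1}{k-1}^2\alpha\equiv N^2\binom{n-1}k^2\alpha\pmod{p^{3r}}.
\end{equation}
The equality is $pk\binom nk=N\binom{n-1}{k-1}$. For the congruence, the difference of the two squares is $\binom nk\bigl(\binom{n-1}{k-1}-\binom{n-1}k\bigr)$, and $\alpha\binom nk\in pk\binom nk\mathbb Z_p\subset N\mathbb Z_p$. The point of passing from $k-1$ to $k$ is that the index $pk$ then carries the same weight as the indices $pk+1,\dots,pk+p-1$ in \eqref{eq:unit}.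

\emph{Proof of \eqref{eq:A}.} For $1\le k\le n$, Lemma~\ref{lem:Npk}, the definition of $a_{pk}$, and \eqref{eq:shift} with $\alpha=a_{pk}\in pk\,\mathbb Z_p$ (Lemma~\ref{lem:b}) give
\begin{equation}\label{eq:termA}
\binom N{pk}^2\binom{2pk}{pk}-\binom nk^2\binom{2k}k\equiv\binom nk^2(pk)^2a_{pk}\equiv N^2\binom{n-1}k^2a_{pk}\pmod{p^{3r}}.
\end{equation}
For $p\nmid k$, \eqref{eq:unit} gives $\binom Nk^2\binom{2k}k\equiv N^2\binom{n-1}{\lfloor k/p\rfloor}^2a_k$. In $g_N(-1)-g_n(-1)$ we match the index $pk$ with the index $k$; the signs agree since $(-1)^{pk}=(-1)^k$. The terms of index $0$ cancel, in accordance with $a_0=0$, and the index $N$ receives the weight $\binom{n-1}n^2=0$. Thus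
\[
(-1)^n(u_N-u_n)\equiv N^2\sum_{k=0}^{N-1}\binom{n-1}{\lfloor k/p\rfloor}^2(-1)^ka_k\pmod{p^{3r}}.
\]
The sum lies in $\mathbb Z_p$, so $D_n\in\mathbb Z_p$. Dividing by $N^2$, which has valuation $2r$, and grouping by $j=\lfloor k/p\rfloor$ gives \eqref{eq:A}.

\emph{Proof of \eqref{eq:B}.} Use the second formula in \eqref{eq:two}. If $p\nmid l$ and $0<2l\le N$, then $p\nmid2l$, so $2l<N$, and \eqref{eq:unit} with $k=2l$ gives
\[
\binom N{2l}^2\binom{2l}l\equiv\frac{N^2}4\binom{n-1}{\lfloor2l/p\rfloor}^2a_l\pmod{p^{3r}}.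
\]
The positive indices divisible by $p$ are the numbers $pl$ with $2\le2l\le n$. Lemma~\ref{lem:Npk} and \eqref{eq:shift}, both with $k=2l$, and with $\alpha=a_{pl}/4\in pl\,\mathbb Z_p=2pl\,\mathbb Z_p$, give
\[
\binom N{2pl}^2\binom{2pl}{pl}-\binom n{2l}^2\binom{2l}l\equiv\binom n{2l}^2(2pl)^2\frac{a_{pl}}4\equiv\frac{N^2}4\binom{n-1}{2l}^2a_{pl}\pmod{p^{3r}}.
\]
If $2l=n$, the weight is $0$. Again $(-1)^{pl}=(-1)^l$ and the terms of index $0$ cancel, so
\[
4(u_N-u_n)\equiv N^2\sum_{0\le2l<N}\binom{n-1}{\lfloor2l/p\rfloor}^2(-1)^la_l\pmod{p^{3r}}.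
\]
Dividing by $N^2$ and grouping by $j=\lfloor2l/p\rfloor$ gives \eqref{eq:B}.
\end{proof}

\section{Descent through the levels}\label{sec:descent}

If $p\nmid n$, then $r=1$, and by \eqref{eq:B} it would suffice to know that $p$ divides every $T_1(j)$. For large $r$ no such termwise argument can work, since the $T_1(j)$ do not depend on $n$; for $p=7$, for example, $T_1(0)=-\frac{49}{18}$ has valuation $2$. The way out is that for $p\mid n$ the weights $\binom{n-1}j^2$ are nearly constant on runs of $p$ consecutive $j$. Replacing them by constants turns level $1$ into level $2$, and so on. The weights are less and less constant as we go, one power of $p$ being lost at each step; the argument closes if the sums of level $w$ are divisible by $p^w$.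

\begin{lemma}[Descent]\label{lem:descent}
Let $m\ge1$, $h\ge0$, $w_0\ge0$. Let $V_w(i)\in\mathbb Z_p$ $(w\ge w_0,\ i\ge0)$ satisfy \eqref{eq:rec}, and suppose $V_w(i)\in p^w\mathbb Z_p$ for $w_0\le w<w_0+h$ and all $i$. Let $c_u\colon\{0,\dots,p^um-1\}\to\mathbb Z_p$ $(0\le u\le h)$ satisfy
\begin{equation}\label{eq:compatible}
c_u(i)\equiv c_{u-1}(\lfloor i/p\rfloor)\pmod{p^u}\qquad(1\le u\le h).
\end{equation}
Then
\[
\sum_{i<p^hm}c_h(i)V_{w_0}(i)\equiv\sum_{i<m}c_0(i)V_{w_0+h}(i)\pmod{p^{w_0+h}}.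
\]
\end{lemma}

\begin{proof}
Put $\Sigma_u=\sum_{i<p^um}c_u(i)V_{w_0+h-u}(i)$ for $0\le u\le h$; we must show $\Sigma_h\equiv\Sigma_0$. For $1\le u\le h$, grouping $i$ by $\lfloor i/p\rfloor$ and using \eqref{eq:rec} gives $\sum_{i<p^um}c_{u-1}(\lfloor i/p\rfloor)V_{w_0+h-u}(i)=\Sigma_{u-1}$. Hence
\[
\Sigma_u-\Sigma_{u-1}=\sum_{i<p^um}\bigl[c_u(i)-c_{u-1}(\lfloor i/p\rfloor)\bigr]V_{w_0+h-u}(i),
\]
and every summand lies in $p^u\cdot p^{w_0+h-u}\mathbb Z_p$. Sum over $u$.
\end{proof}

\begin{lemma}\label{lem:ABtop}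
Let $n=p^{r-1}m$ with $r\ge1$ and $p\nmid m$. Suppose $T_w(i)\in p^w\mathbb Z_p$ for $1\le w<r$ and all $i\ge0$. Then
\begin{align}
(-1)^nD_n&\equiv\sum_{j=0}^{m-1}\binom{m-1}j^2W_r(j)\pmod{p^r},\tag{A$'$}\label{eq:Atop}\\
4D_n&\equiv\sum_{j=0}^{m-1}\binom{m-1}j^2T_r(j)\pmod{p^r}.\tag{B$'$}\label{eq:Btop}
\end{align}
\end{lemma}

\begin{proof}
Let $c_u(i)=\binom{p^um-1}i^2$. For $u\ge1$, in $\binom{p^um-1}i=\prod_{t=1}^i\frac{p^um-t}t$ the factors with $p\nmid t$ are $\equiv-1\pmod{p^u}$, and those with $p\mid t$ multiply to the integer $\binom{p^{u-1}m-1}{\lfloor i/p\rfloor}$. Squaring gives \eqref{eq:compatible}. By \eqref{eq:WT}, also $W_w(i)\in p^w\mathbb Z_p$ for $1\le w<r$. Since $v(pn)=r$, we apply Lemma~\ref{lem:descent} with $w_0=1$ and $h=r-1$ to the right side of \eqref{eq:A}, with $V=W$, and to that of \eqref{eq:B}, with $V=T$.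
\end{proof}

\section{Divisibility of the half-block sums}\label{sec:half}

By \eqref{eq:Btop}, the theorem follows once $T_s(i)\in p^s\mathbb Z_p$ is known for all $s$ and $i$. An induction on $s$ through \eqref{eq:rec} must gain one factor $p$ per level. For $n=1$ the upper half-block gained its factor $p$ from the central binomial coefficients. To gain it again at every level, the induction has to remember these coefficients. The right bookkeeping device is
\[
\omega(i)=\frac{i!}{\lfloor i/2\rfloor!^{\,2}},\qquad\text{that is,}\qquad\omega(2j)=\binom{2j}j,\quad\omega(2j+1)=(2j+1)\binom{2j}j,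
\]
a positive integer, because its valuation behaves simply under $i\mapsto\lfloor i/p\rfloor$:
\begin{equation}\label{eq:omega}
v(\omega(i))=
\begin{cases}
v(\omega(q))&\text{if }q=\lfloor i/p\rfloor\text{ is even},\\
v(\omega(q))+1&\text{if }q=\lfloor i/p\rfloor\text{ is odd}.
\end{cases}
\end{equation}
To see this, note that the multiples of $p$ up to $M$ have product $p^{\lfloor M/p\rfloor}\lfloor M/p\rfloor!$, so $v(M!)=\lfloor M/p\rfloor+v(\lfloor M/p\rfloor!)$. Both $\lfloor\lfloor i/2\rfloor/p\rfloor$ and $\lfloor q/2\rfloor$ equal $\lfloor i/(2p)\rfloor$. Hence $v(\omega(i))=q+v(q!)-2\lfloor q/2\rfloor-2v(\lfloor q/2\rfloor!)=(q-2\lfloor q/2\rfloor)+v(\omega(q))$.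

So upper halves gain a factor $p$ from \eqref{eq:omega} alone, and lower halves gain nothing from it. The next lemma shows that every lower half-block sum is, to the precision needed, a multiple of the first one.

\begin{lemma}[Translation]\label{lem:translate}
Let $s\ge1$, $j\ge0$, and suppose $T_w(i)\in p^w\mathbb Z_p$ for $0\le w<s$ and all $i\ge0$. Then
\[
T_s(2j)\in\omega(2j)\bigl(T_s(0)\,\mathbb Z_p+p^s\mathbb Z_p\bigr).
\]
\end{lemma}

\begin{proof}
The indices in $T_s(2j)$ are $l=p^sj+l_0$ with $0\le2l_0<p^s$, and those in $T_s(0)$ are the $l_0$. We compare the three factors of $(-1)^la_l=(-1)^l\omega(2l)b_l$ with those for $l_0$. The sign is $(-1)^{j+l_0}$, since $p$ is odd, and $b_l\equiv b_{l_0}\pmod{p^s}$ by Lemma~\ref{lem:b}. For the middle factor define, for $0\le u\le s$ and $0\le i<p^u$,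
\[
\sigma_u(i)=\frac{\omega(2p^uj+i)}{\omega(2p^uj)\,\omega(i)}=\prod_{t=1}^{i}\Bigl(1+\frac{2p^uj}t\Bigr)\prod_{t=1}^{\lfloor i/2\rfloor}\Bigl(1+\frac{p^uj}t\Bigr)^{-2}.
\]
The product form comes from $\frac{(M+i)!}{M!\,i!}=\prod_{t=1}^i(1+\frac Mt)$, applied to the numerators of the three values of $\omega$ with $M=2p^uj$, and to their denominators with $M=p^uj$ and $\lfloor i/2\rfloor$ in place of $i$. Every $t$ that occurs is less than $p^u$, so $v(t)<u$, all factors lie in $1+p\mathbb Z_p$, and $\sigma_u(i)$ is a unit. Since $\omega(2l)=\omega(2p^sj)\,\omega(2l_0)\,\sigma_s(2l_0)$ and $T_0$ vanishes at odd arguments,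
\[
\frac{(-1)^jT_s(2j)}{\omega(2p^sj)}=\sum_{0\le2l_0<p^s}\sigma_s(2l_0)(-1)^{l_0}\omega(2l_0)\,b_{p^sj+l_0}\equiv\sum_{i<p^s}\sigma_s(i)T_0(i)\pmod{p^s}.
\]

The weights $\sigma_s(i)$ need not be $\equiv1\pmod{p^s}$, because of the factors with $p\mid t$, so we remove them by descent. (This is why $\sigma_u$ is needed at odd $i$ too: $\lfloor i/p\rfloor$ can be odd when $i$ is even.) For $u\ge1$ the factors of $\sigma_u(i)$ with $p\nmid t$ are $\equiv1\pmod{p^u}$. Those with $t=pt'$ are exactly the factors of $\sigma_{u-1}(\lfloor i/p\rfloor)$, because $\lfloor\lfloor i/2\rfloor/p\rfloor=\lfloor\lfloor i/p\rfloor/2\rfloor$. So $c_u=\sigma_u$ satisfies \eqref{eq:compatible}, and $\sigma_0(0)=1$. Lemma~\ref{lem:descent} with $V=T$, $m=1$, $w_0=0$, $h=s$ gives $\sum_{i<p^s}\sigma_s(i)T_0(i)\equiv T_s(0)\pmod{p^s}$. Therefore $T_s(2j)\in\omega(2p^sj)\bigl(T_s(0)\mathbb Z_p+p^s\mathbb Z_p\bigr)$. Finally $v(\omega(2p^sj))=v(\omega(2j))$, by \eqref{eq:omega} applied to $i=2p^uj$ for $u=s,\dots,1$,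 where $q=2p^{u-1}j$ is even.
\end{proof}

\begin{proposition}\label{prop:main}
Let $p\ge7$. Then $T_s(i)\in p^s\omega(i)\,\mathbb Z_p$ for all $s,i\ge0$.
\end{proposition}

\begin{proof}
We use induction on $s$. For $s=0$ we have $T_0(2l)=(-1)^l\omega(2l)b_l$ with $b_l\in\mathbb Z_p$, and $T_0(2l+1)=0$. Let $s\ge1$ and assume the claim for all levels $w<s$. In particular $T_w(i)\in p^w\mathbb Z_p$ for $w<s$ and all $i$, so Lemma~\ref{lem:translate} applies, and Lemma~\ref{lem:ABtop} applies with $r=s$.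

\emph{Upper halves.} Let $q$ be odd. By \eqref{eq:rec}, $T_s(q)$ is the sum of the $T_{s-1}(i)$ with $\lfloor i/p\rfloor=q$. Each of them lies in $p^{s-1}\omega(i)\mathbb Z_p$, which equals $p^s\omega(q)\mathbb Z_p$ by \eqref{eq:omega}.

\emph{The first half-block.} Here the two formulas are compared. Apply Lemma~\ref{lem:ABtop} to $n=p^{s-1}$, so that $r=s$, $m=1$ and $(-1)^n=-1$, and write $D=D_n$. Then \eqref{eq:Btop}, \eqref{eq:Atop} and \eqref{eq:WT} give
\[
4D\equiv T_s(0),\qquad-D\equiv T_s(0)+T_s(1)\equiv T_s(0)\pmod{p^s},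
\]
where the last step is the case $q=1$ just proved. Hence $5D\equiv0\pmod{p^s}$. Since $p\ne5$, we get $D\equiv0$ and $T_s(0)\equiv4D\equiv0\pmod{p^s}$.

\emph{Lower halves.} By Lemma~\ref{lem:translate} and $T_s(0)\in p^s\mathbb Z_p$, we have $T_s(2j)\in p^s\omega(2j)\mathbb Z_p$ for all $j\ge0$.
\end{proof}

For $p=5$ the proposition fails already at $s=1$, $i=0$, where $T_1(0)=-\frac12$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $p\ge7$ and write $n=p^{r-1}m$ with $r\ge1$ and $p\nmid m$, so that $r=v(pn)$. By Proposition~\ref{prop:main}, $T_w(i)\in p^w\mathbb Z_p$ for all $w,i\ge0$. So Lemma~\ref{lem:ABtop} applies, and every term on the right side of \eqref{eq:Btop} lies in $p^r\mathbb Z_p$. Thus $D_n\in p^r\mathbb Z_p$, and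
\[
g_{pn}(-1)-g_n(-1)=(-1)^n(u_{pn}-u_n)=(-1)^n(pn)^2D_n\in p^{3r}\mathbb Z_p=(pn)^3\mathbb Z_p .\qedhere
\]
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Supercongruences Involving Lucas Sequences},
\texttt{http://maths.nju.edu.cn/\textasciitilde zwsun/215c.pdf}.

\end{thebibliography}
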